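\title{Azumaya Semigroup Algebras of Idempotent-Free Monoids}

\begin{abstract}
Let $K$ be a field and let $S$ be a monoid with group of units $U$ whose only idempotents are the identity and possibly a zero element. We prove that the semigroup algebra $K[S]$ is an Azumaya algebra if and only if $K[U]$ is an Azumaya algebra and $K[S]=Z(K[S])K[U]$, and if and only if $K[U]$ is an Azumaya algebra and the centralizer of $U$ in $K[S]$ is the center of $K[S]$. This confirms a conjecture. The main step shows that the span of the non-units contains no central idempotent other than $0$ and the zero of $S$; it compares traces of $p^k$-th powers, over the Witt vectors when $K$ has characteristic $p$. We deduce a criterion in terms of $S$ alone and extend the theorem to contracted semigroup algebras and to monoids with finitely many idempotents, all of them central.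
\end{abstract}

\section{Introduction}

Throughout, $K$ is a field and rings have an identity. Let $B$ be an algebra over a commutative ring $R$, with opposite algebra $B^o$. Then $B$ is a left $B\otimes_RB^o$-module under $(\sum_i x_i\otimes y_i)a=\sum_i x_iay_i$, and $B$ is \emph{separable} over $R$ if this module is projective. A ring $B$ is an \emph{Azumaya algebra} if it is separable over its center $Z(B)$. Such a ring is a finitely generated projective module over its center, and its fiber at each prime of the center becomes a full matrix algebra over an algebraic closure of the residue field (Section~\ref{sec:facts}). One should picture a family of matrix algebras over $\operatorname{Spec}Z(B)$ whose size is locally constant. A commutative ring $B$ is Azumaya, because $B\otimes_BB^o=B$; here all matrices are $1\times1$. The algebra $M_n(K)$ is Azumaya, because $M_n(K)\otimes_KM_n(K)^o\cong M_{n^2}(K)$ is semisimple.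

For a monoid $S$, the semigroup algebra $K[S]$ is the $K$-vector space with basis $S$ and the multiplication that extends that of $S$. When is $K[S]$ Azumaya? For groups the answer is the following theorem, in which $G'$ is the commutator subgroup of $G$.

\begin{theorem}[DeMeyer--Janusz \cite{DJ}]\label{thm:DJ}
Let $G$ be a group. Then $K[G]$ is Azumaya if and only if $[G:Z(G)]<\infty$ and $|G'|$ is finite and invertible in $K$.
\end{theorem}

For a monoid $S$ with group of units $U$, there are two visible ways in which $K[S]$ can be a noncommutative Azumaya algebra. The matrices can come from the units: if $K[U]$ is Azumaya and $S=U\times\mathbb N$ with $\mathbb N=\{0,1,2,\dots\}$ under addition, then $K[S]=K[U][t]$ arises from $K[U]$ by adjoining a central element, and it is Azumaya by Lemma~\ref{lem:sub} below. The matrices can also come from idempotents of $S$, with no help from the units. Recall that a \emph{zero} of $S$ is an element $\theta$ with $s\theta=\theta s=\theta$ for all $s\in S$; in $K[S]$ it is a basis vector, different from the vector $0$.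

\begin{example}\label{ex:matrix}
Let $n\ge2$ and $S=\{1,\theta\}\cup\{e_{ij}:1\le i,j\le n\}$, where $1$ is an identity, $\theta$ is a zero, and $e_{ij}e_{kl}$ equals $e_{il}$ if $j=k$ and $\theta$ otherwise. The elements $e_{ij}-\theta$ of $K[S]$ multiply like matrix units, so they span a copy of $M_n(K)$ with identity
\[
e=\sum_{i=1}^n(e_{ii}-\theta)=\sum_{i=1}^ne_{ii}-n\theta .
\]
The elements $\theta$, $e$ and $1-\theta-e$ are orthogonal central idempotents with sum $1$. They cut $K[S]$ into $K\theta$, the span of the $e_{ij}-\theta$, and a complement of dimension one. So $K[S]\cong K\times K\times M_n(K)$ is Azumaya and noncommutative, while $U=\{1\}$.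
\end{example}

A monoid is \emph{idempotent-free} if it has no idempotents except the identity and possibly a zero. This hypothesis removes the second source of matrices in its obvious form, and one may guess that only the first remains. To say this precisely, regard $K[U]$ as a subalgebra of $K[S]$, let $Z(K[S])K[U]$ be the $K$-span of the products $zx$ with $z\in Z(K[S])$ and $x\in K[U]$, and let $C_{K[S]}(U)$ be the centralizer of $U$ in $K[S]$. The conjecture posed in \cite{ASA} is that for an idempotent-free monoid the three statements below are equivalent. We prove it.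

\begin{theorem}\label{thm:main}
Let $K$ be a field and $S$ a monoid with group of units $U$. Consider the statements
\begin{itemize}
\item[(1)] $K[S]$ is an Azumaya algebra;
\item[(2)] $K[S]=Z(K[S])K[U]$ and $K[U]$ is an Azumaya algebra;
\item[(3)] $C_{K[S]}(U)=Z(K[S])$ and $K[U]$ is an Azumaya algebra.
\end{itemize}
If $S$ is idempotent-free, then {\rm(1)}, {\rm(2)} and {\rm(3)} are equivalent. Moreover, {\rm(2)}$\Leftrightarrow${\rm(3)}$\Rightarrow${\rm(1)} holds for every monoid $S$.
\end{theorem}

The hypothesis on idempotents cannot be dropped from (1)$\Rightarrow$(2): in Example~\ref{ex:matrix}, whose idempotents $e_{ii}$ are not central, (1) holds, but $Z(K[S])K[U]=Z(K[S])$ is commutative and $K[S]$ is not.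

The guess behind the theorem is less safe than it looks, because the hypothesis concerns idempotents of $S$, while what splits off a matrix block in Example~\ref{ex:matrix} is an idempotent $e$ of the algebra $K[S]$. An algebra $K[S]$ may have many idempotents when $S$ has none but $1$, as group algebras of finite groups show. The proof of (1)$\Rightarrow$(2) therefore has two parts. In Section~\ref{sec:reduction} a comparison of ranks shows that the only obstruction is a central idempotent of $K[S]$ supported on the non-units of $S$. Sections~\ref{sec:model}--\ref{sec:key} show that no such idempotent exists, apart from $0$ and $\theta$; Section~\ref{sec:model} displays the idea in the commutative case. Section~\ref{sec:cons} contains consequences, among them a criterion for $K[S]$ to be Azumaya in terms of $S$ alone, and Section~\ref{sec:central} extends the theorem to monoids with finitely many idempotents, all central. Theorem~\ref{thm:DJ} is used only in Section~\ref{sec:cons}.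

\medskip\noindent\textbf{Convention.} The letter $\theta$ denotes the zero of $S$ if $S$ has a zero different from $1$. Otherwise we say that $\theta$ does not exist, and phrases about $\theta$ are void. Thus $S$ is idempotent-free if and only if all its idempotents lie in $\{1,\theta\}$.

\section{Azumaya algebras and Azumaya subalgebras}\label{sec:facts}

Let $R$ be a commutative ring. For $P\in\operatorname{Spec}R$ let $k(P)$ be the field of fractions of $R/P$. For an $R$-module $M$ the \emph{fiber} at $P$ is $M(P)=M\otimes_Rk(P)$, and if $M$ is finitely generated projective, $\operatorname{rank}_PM=\dim_{k(P)}M(P)$. We use four facts of commutative algebra.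
\begin{itemize}
\item[(C1)] The rank of a finitely generated projective module is a bounded, locally constant function on $\operatorname{Spec}R$. So its finitely many level sets are open and closed.
\item[(C2)] The subsets of $\operatorname{Spec}R$ that are open and closed are the sets $\{P:e\notin P\}$ with $e\in R$ idempotent. An idempotent $e\notin P$ maps to $1$ in $k(P)$, since $e(1-e)=0$ forces $1-e\in P$.
\item[(C3)] An element that lies in every prime containing an ideal $\mathfrak a$ has a power in $\mathfrak a$. In particular, the intersection of all primes is the ideal $\operatorname{Nil}(R)$ of nilpotent elements.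
\item[(C4)] (Nakayama) A finitely generated module $M$ with $M(P)=0$ for all $P$ is zero.
\end{itemize}
For an Azumaya algebra $B\neq 0$ with center $R$ we use the following standard facts; see \cite{AG}, \cite[Ch.~II]{DI} and \cite{KO}.
\begin{itemize}
\item[(A1)] $B$ is a finitely generated projective faithful $R$-module. Each fiber $B(P)$ is a central simple $k(P)$-algebra, so $\operatorname{rank}_PB=d(P)^2$ for an integer $d(P)\ge1$.
\item[(A2)] Every two-sided ideal $J$ satisfies $J=(J\cap R)B$, and $B/J$ is Azumaya with center the image $R/(J\cap R)$ of $R$. In particular, if $B$ has constant rank $m^2$, so has every nonzero quotient $B/J=B\otimes_RR/(J\cap R)$.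
\item[(A3)] If $R\to R'$ is a homomorphism of commutative rings, then $B\otimes_RR'$ is Azumaya with center $R'$, and its rank at a prime of $R'$ is the rank of $B$ at the prime of $R$ below it. A quotient of a separable $R'$-algebra is separable over $R'$.
\item[(A4)] Let $M$ be a $B$-bimodule with $rm=mr$ for $r\in R$, $m\in M$, and let $M^B=\{m\in M:bm=mb\text{ for all }b\in B\}$. Then $B\otimes_RM^B\to M$, $b\otimes m\mapsto bm$, is an isomorphism.
\end{itemize}
We add one observation.
\begin{itemize}
\item[(A5)] A finite product $B=\prod_iB_i$ of rings is Azumaya if and only if every $B_i$ is. Indeed $Z(B)=\prod_iZ(B_i)$ and $B\otimes_{Z(B)}B^o=\prod_iB_i\otimes_{Z(B_i)}B_i^o$, and a module over a finite product of rings is projective if and only if its components are.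
\end{itemize}

Let $F$ be an algebraic closure of $k(P)$. A central simple algebra over $k(P)$ becomes a matrix algebra over $F$, so (A1) gives a unital homomorphism
\[
\rho_P:\ B\longrightarrow B(P)\hookrightarrow B(P)\otimes_{k(P)}F\cong M_{d(P)}(F),
\]
under which an element of $R$ goes to the scalar matrix given by its image in $k(P)$. These representations see $B$ up to nilpotent elements.

\begin{lemma}\label{lem:nil}
Let $B$ be Azumaya with center $R$ and let $b\in B$. If $\rho_P(b)$ is nilpotent for every $P\in\operatorname{Spec}R$, then $b$ is nilpotent.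
\end{lemma}

\begin{proof}
By (C1) there is a bound $d$ for all $d(P)$. Then $\rho_P(b^d)=0$, so $b^d$ maps to $0$ in $B(P)$, for every $P$. The module $B/PB$ is projective over the domain $R/P$, hence torsion-free, hence embeds in $B(P)$. So $b^d\in PB$ for every $P$. Write $B\oplus B'=R^N$ as $R$-modules. For an ideal $\mathfrak a$ of $R$ we have $\mathfrak aR^N=\mathfrak aB\oplus\mathfrak aB'$, that is, $\mathfrak aB=B\cap\mathfrak aR^N$. Therefore
\[
\bigcap_PPB=B\cap\bigcap_PPR^N=B\cap\operatorname{Nil}(R)R^N=\operatorname{Nil}(R)B .
\]
Thus $b^d=\sum_{i=1}^lz_ib_i$ with $b_i\in B$ and $z_i$ central, $z_i^h=0$ for some $h$. Each term in the expansion of $(b^d)^{lh}$ contains some $z_i$ at least $h$ times, so $b^{dlh}=0$.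
\end{proof}

The easy implications of Theorem~\ref{thm:main} have nothing to do with monoids. For a subring $B$ of a ring $A$, let $Z(A)B$ be the set of finite sums of products $zb$ with $z\in Z(A)$, $b\in B$, and let $C_A(B)$ be the centralizer of $B$ in $A$.

\begin{lemma}\label{lem:sub}
Let $A$ be a ring and $B\subseteq A$ a subring containing $1_A$, and suppose that $B$ is Azumaya. Then $A=Z(A)B$ if and only if $C_A(B)=Z(A)$. If this holds, then $Z(B)\subseteq Z(A)$, multiplication gives an isomorphism $Z(A)\otimes_{Z(B)}B\cong A$, and $A$ is Azumaya.
\end{lemma}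

\begin{proof}
Suppose $A=Z(A)B$. An element that commutes with $B$ commutes with all products $zb$, hence with $A$. So $C_A(B)\subseteq Z(A)$, and the reverse inclusion always holds.

Suppose $C_A(B)=Z(A)$. Then $Z(B)\subseteq C_A(B)=Z(A)$, so (A4) applies to the $B$-bimodule $A$, for which $A^B=C_A(B)=Z(A)$. Hence multiplication $Z(A)\otimes_{Z(B)}B\to A$ is bijective, and in particular $A=Z(A)B$. This map is a homomorphism of $Z(A)$-algebras, and its source is separable over $Z(A)$ by (A3). So $A$ is separable over its center.
\end{proof}

With $A=K[S]$ and $B=K[U]$ we have $C_A(B)=C_A(U)$, and Lemma~\ref{lem:sub} gives (2)$\Leftrightarrow$(3)$\Rightarrow$(1) in Theorem~\ref{thm:main} for every monoid $S$. It remains to prove (1)$\Rightarrow$(2).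

\section{Reduction to central idempotents supported on non-units}\label{sec:reduction}

From here to the end of Section~\ref{sec:key}, unless we say otherwise, $S$ is idempotent-free and $K[S]$ is Azumaya. We write
\[
A=K[S],\qquad Z=Z(A),\qquad C=Z(K[U]),\qquad I=S\setminus U,\qquad J=K[I],
\]
where $K[I]$ is the $K$-span of $I$. Note that $\theta\in I$. The subalgebra $K[U]$ inherits nothing from $A$ as a subalgebra, but by (A2) it inherits much as a quotient, and the next lemma makes it one.

\begin{lemma}\label{lem:ideal}
For $x,y\in S$ we have $xy\in U$ if and only if $x,y\in U$. Hence $I$ is an ideal of $S$ (possibly empty), $J$ is a two-sided ideal of $A$, and $A=K[U]\oplus J$.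
\end{lemma}

\begin{proof}
Suppose $xz=1$. Then $zx$ is idempotent, so $zx\in\{1,\theta\}$. If $zx=\theta$, then $x=xzx=x\theta=\theta$ and $1=xz=\theta z=\theta$, a contradiction. So $zx=1$: an element with a one-sided inverse is a unit. If $u=xy\in U$, then $x\cdot yu^{-1}=1$ and $u^{-1}x\cdot y=1$, so $x$ and $y$ are units. The converse holds since $U$ is a group.
\end{proof}

Let $\pi:A\to K[U]$ be the projection with kernel $J$. It is a ring homomorphism that restricts to the identity on $K[U]$. By (A2),
\begin{equation}\label{eq:quot}
K[U]\text{ is Azumaya},\qquad J=(J\cap Z)A,\qquad \pi(Z)=C .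
\end{equation}
This is half of (2). The other half, $A=ZK[U]$, will follow from the next proposition, whose proof occupies Sections~\ref{sec:model}--\ref{sec:key}.

\begin{proposition}\label{prop:key}
Let $S$ be idempotent-free and $K[S]$ Azumaya. If $e\in K[I]$ is an idempotent that is central in $K[S]$, then $e=0$ or $e=\theta$.
\end{proposition}

By Nakayama's lemma it is enough to show that $K[U]$ spans every fiber $A(P)$ over $k(P)$. Consider first the case $U=\{1\}$, where the claim is that every fiber has dimension one. Over the closed set of primes $P\supseteq J\cap Z$ the ideal $J$ dies, and the fiber is $k(P)$. The set of primes at which $A$ has rank one is open and closed and contains this closed set, so its complement is cut out by an idempotent in $J\cap Z$, and Proposition~\ref{prop:key} leaves room only for $\theta$.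

For general $U$ the rank of $K[U]$ varies over $\operatorname{Spec}C$, and at a prime $P$ of $Z$ we must know which rank of $K[U]$ to compare with $\operatorname{rank}_PA$. We do not yet know that $C\subseteq Z$, so there is no map $\operatorname{Spec}Z\to\operatorname{Spec}C$ that would tell us. The remedy is to take the idempotents $f_m\in C$ that cut $K[U]$ into pieces of constant rank and to record the ranks of the right ideals $f_mA$. These are $Z$-module summands of $A$ whether or not $f_m$ is central in $A$.

\begin{proof}[Proof of {\rm(1)}$\Rightarrow${\rm(2)} in Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:key}]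
By (C1) and (C2), for each $m\ge1$ there is an idempotent $f_m\in C$ such that $K[U]$ has rank $m^2$ at a prime $\mathfrak q$ of $C$ exactly when $f_m\notin\mathfrak q$. By (A2), if $f_m\ne0$ then $f_mK[U]\cong K[U]/(1-f_m)K[U]$ is Azumaya with center $f_mC$, of constant rank $m^2$. Since $A=f_mA\oplus(1-f_m)A$ as $Z$-modules, $f_mA$ is a finitely generated projective $Z$-module, and its fiber at $P$ is $\bar f_mA(P)$, where the bar denotes the image in $A(P)$. Put
\[
Y=\{P\in\operatorname{Spec}Z:\ \operatorname{rank}_PA=m^2=\operatorname{rank}_P(f_mA)\text{ for some }m\ge1\}.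
\]
Call a prime $P$ of $Z$ \emph{good} if $A(P)$ is the $k(P)$-span of the image of $K[U]$.

\emph{Step 1: $Y$ is open and closed.} The rank of $A$ is bounded, so finitely many $m$ occur, and for each $m$ the two conditions define an open and closed set by (C1).

\emph{Step 2: every prime $P\supseteq J\cap Z$ lies in $Y$.} By \eqref{eq:quot}, $J\subseteq PA$, and $\pi$ maps $Z$ onto $C$ with kernel $J\cap Z$. So $\mathfrak q=\pi(P)$ is a prime of $C$ with $Z/P\cong C/\mathfrak q$, and $\pi$ induces $A/PA\cong K[U]/\mathfrak qK[U]$. Passing to fields of fractions, $A(P)\cong K[U]\otimes_Ck(\mathfrak q)$, and the map $K[U]\subseteq A\to A(P)$ becomes $x\mapsto x\otimes1$. Let $m^2$ be the rank of $K[U]$ at $\mathfrak q$. Then $\dim A(P)=m^2$ and $f_m\notin\mathfrak q$, so $\bar f_m=1$ by (C2) and $\operatorname{rank}_P(f_mA)=\dim A(P)=m^2$.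

\emph{Step 3: every $P\in Y$ is good.} Let $m$ be as in the definition of $Y$. Comparing dimensions, $\bar f_mA(P)=A(P)$. So $1=\bar f_ma$ for some $a$, and $\bar f_m=\bar f_m^2a=1$. Hence $x\otimes\lambda\mapsto\lambda\bar x$ is a unital homomorphism of $k(P)$-algebras $f_mK[U]\otimes_Kk(P)\to A(P)$. Its image $B$ is the $k(P)$-span of the image of $K[U]$, because $\bar x=\overline{f_mx}$ for $x\in K[U]$. The source is obtained from $f_mK[U]$ by the base change $f_mC\to f_mC\otimes_Kk(P)$, so it is Azumaya of constant rank $m^2$ by (A3). By (A2), so is its nonzero quotient $B$. For a maximal ideal $\mathfrak n$ of $Z(B)$, the quotient $B/\mathfrak nB$ has dimension $m^2$ over the field $Z(B)/\mathfrak n\supseteq k(P)$. Therefore $\dim_{k(P)}B\ge m^2=\dim_{k(P)}A(P)$, and $B=A(P)$.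

\emph{Step 4: every prime is good.} By Step 1 and (C2), the complement of $Y$ is $\{P:e\notin P\}$ for an idempotent $e\in Z$. By Step 2, $e$ lies in every prime containing $J\cap Z$, so $e=e^r\in J\cap Z$ for some $r$ by (C3). Proposition~\ref{prop:key} gives $e\in\{0,\theta\}$. Primes in $Y$ are good by Step 3. If $P\notin Y$, then $e\ne0$, so $e=\theta\notin P$ and $\bar\theta=1$. For $s\in S$ we get $\bar s=\bar s\bar\theta=\overline{s\theta}=\bar\theta=1$. Since $S$ spans $A$ over $K$, the fiber $A(P)$ is $k(P)\cdot1$, and $P$ is good.

\emph{Conclusion.} The $Z$-module $M=A/ZK[U]$ is finitely generated by (A1), and $M(P)$ is the quotient of $A(P)$ by the $k(P)$-span of the image of $K[U]$. By Step 4 all $M(P)$ vanish, so $M=0$ by (C4). Thus $A=ZK[U]$, and $K[U]$ is Azumaya by \eqref{eq:quot}.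
\end{proof}

\section{A model case: commutative monoids in characteristic $p$}\label{sec:model}

Two cases of Proposition~\ref{prop:key} are immediate. If $S=U\times\mathbb N$, then $K[I]=tK[U][t]$, and the term of lowest degree shows that an idempotent in $K[I]$ is $0$. If $S$ is finite, some power of each $s\in I$ is an idempotent in $I$, hence equals $\theta$; in a product $s_1\cdots s_N$ of $N>|I|$ elements of $I$ two initial segments agree, say $a=ab$ with $b\in I$, so $a=ab^r=\theta$; hence $e=e^N\in K\theta$. In general there is no degree, and non-units need not have a power equal to $\theta$. What replaces both arguments is already visible when $S$ is commutative and $K$ has characteristic $p>0$.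

In that case write $e=\sum_{s\in X}a_ss$ with $X\subseteq I$ finite and all $a_s\neq0$. The map $x\mapsto x^p$ is additive on $K[S]$, so for every $k\ge0$
\begin{equation}\label{eq:frob}
e=e^{p^k}=\sum_{s\in X}a_s^{p^k}s^{p^k}.
\end{equation}
Fix $t\in X$. The coefficient of $t$ on the left is nonzero, so for every $k$ some $s\in X$ has $s^{p^k}=t$. As $X$ is finite, one $s$ serves two exponents $k<k'$, and then $t=t^q$ with $q=p^{k'-k}\ge2$. Now $(t^{q-1})^2=t^q\,t^{q-2}=t^{q-1}$, so $t^{q-1}$ is an idempotent in $I$. Hence $t^{q-1}=\theta$ and $t=t^{q-1}t=\theta$. So $X\subseteq\{\theta\}$, and $e\in\{0,\theta\}$.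

The mechanism is this: the left side of \eqref{eq:frob} stands still, while on the right each sequence $s,s^p,s^{p^2},\dots$ passes through a given $t\ne\theta$ at most once. Three things must be added in general.
\begin{itemize}
\item[(a)] If $S$ is not commutative, \eqref{eq:frob} holds only after applying a function with $T(xy)=T(yx)$. Such a function does not distinguish $xy$ from $yx$, so we reach not $t=t^q$ but only that $t$ and $t^q$ are linked by a chain of such exchanges. Lemma~\ref{lem:return} shows that this weaker relation still forces $t$ to be linked to $\theta$; this is where the Azumaya property of $A$ enters.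
\item[(b)] The outcome is no longer that $e$ is supported on $\theta$, only that certain sums of coefficients of $e$ vanish. We turn this into a contradiction by computing the trace of $\rho_P(e)$, which is an $n\times n$ identity matrix for a suitable $P$. In characteristic $0$ this ends the proof, once the vanishing has been obtained by reducing the coefficients of $e$ to finite fields.
\item[(c)] In characteristic $p$ the trace $n$ may be $0$ in $K$. We then lift the computation to the Witt vectors and show that $p^m\mid n$ for all $m$. This needs a version of \eqref{eq:frob} modulo $p^m$, which is Lemma~\ref{lem:necklace}.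
\end{itemize}

\section{Cyclic classes}\label{sec:classes}

Let $\sim$ be the transitive closure on $S$ of the relation $xy\sim yx$ $(x,y\in S)$. It is symmetric, and it is reflexive because $s\cdot1\sim1\cdot s$. Its equivalence classes are called \emph{cyclic classes}, and $[s]$ is the class of $s$. For a group they are the conjugacy classes. Each of the following properties needs to be checked only for a pair $xy$, $yx$.
\begin{itemize}
\item[(S1)] If $s\sim t$, then $s^r\sim t^r$ for $r\ge1$, since $(xy)^r=x\cdot y(xy)^{r-1}\sim y(xy)^{r-1}\cdot x=(yx)^r$.
\item[(S2)] If $\rho:S\to M_n(F)$ is multiplicative, $F$ a field, and $s\sim t$, then $\rho(s)$ and $\rho(t)$ have the same characteristic polynomial, since $XY$ and $YX$ do for square matrices $X,Y$.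
\end{itemize}
A \emph{trace function} on a ring $\Lambda$ is an additive map $T:\Lambda\to M$ to an abelian group with $T(ab)=T(ba)$ for all $a,b$. Let $R$ be a commutative ring, $\gamma$ a cyclic class and $x\in R[S]$. Denote by $r_\gamma(x)\in R$ the sum of the coefficients of $x$ at the elements of $\gamma$.
\begin{itemize}
\item[(S3)] Each $r_\gamma:R[S]\to R$ is an $R$-linear trace function, since $r_\gamma(st)=r_\gamma(ts)$ for $s,t\in S$ and both sides extend bilinearly. Conversely, an $R$-linear trace function $T$ on $R[S]$ takes a constant value $T(\gamma)$ on each class $\gamma$, so $T(x)=\sum_\gamma r_\gamma(x)T(\gamma)$.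
\end{itemize}

In Example~\ref{ex:matrix} we have $e_{ii}=e_{ij}e_{ji}\sim e_{ji}e_{ij}=e_{jj}$, and $e_{ij}=e_{ii}e_{ij}\sim e_{ij}e_{ii}=\theta$ for $i\ne j$. The projection $\rho$ onto $M_n(K)$ sends $\theta$ to $0$ and $e_{11}$ to a matrix unit of trace $1$, so $[e_{11}]\ne[\theta]$ by (S2). The trace $n$ of $\rho(e)=1$ is carried entirely by the class $[e_{11}]$, for which $r_{[e_{11}]}(e)=n$. This class contains all powers of its elements. The next lemma says that for idempotent-free $S$ no class of non-units other than $[\theta]$ contains an element together with one of its proper powers.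

\begin{lemma}\label{lem:return}
If $s\in I$ and $s\sim s^q$ for some $q\ge2$, then $\theta$ exists and $s\sim\theta$.
\end{lemma}

\begin{proof}
The relation $s\sim s^q$ is visible in each representation $\rho_P$ as a condition on eigenvalues; we convert it into a polynomial identity for $s$ that is uniform in $P$. Let $d$ bound all $d(P)$ and put $Q=q^{d!}$. Fix $P$ and let $\Sigma$ be the set of eigenvalues of $\rho_P(s)$, so $|\Sigma|\le d$. The eigenvalues of $\rho_P(s)^q$ are the $\lambda^q$ with $\lambda\in\Sigma$, and by (S2) they form the set $\Sigma$ again. So $\lambda\mapsto\lambda^q$ maps the finite set $\Sigma$ onto itself, hence permutes it, and the order of this permutation divides $d!$. Thus $\lambda^Q=\lambda$ for all $\lambda\in\Sigma$. The eigenvalues of $\rho_P(s^Q-s)$ are the elements $\lambda^Q-\lambda=0$, so this matrix is nilpotent. By Lemma~\ref{lem:nil}, $(s^Q-s)^h=0$ in $K[S]$ for some $h\ge1$.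

If the powers $s,s^2,s^3,\dots$ were distinct, they would be linearly independent, and $s^{Qh}$ would have coefficient $1$ in $(s^Q-s)^h$. So $s^a=s^{a+c}$ for some $a,c\ge1$. Then $s^i=s^{i+c}$ for all $i\ge a$, and with $r=ac$ we get $s^{2r}=s^{r+ac}=s^r$. The idempotent $s^r$ lies in the ideal $I$, so $s^r\ne1$. Since $S$ is idempotent-free, $\theta$ exists and $s^r=\theta$. Finally, (S1) gives $s\sim s^q\sim s^{q^2}\sim\cdots$, and $s^{q^j}=\theta$ as soon as $q^j\ge r$.
\end{proof}

\begin{remark}
The step $s^r=\theta$ is the essential use of the hypothesis that $S$ is idempotent-free, and it is the step that fails for $s=e_{11}$ in Example~\ref{ex:matrix}. The other use, in Lemma~\ref{lem:ideal}, is a convenience: if $K[S]$ is Azumaya and $xz=1$, then $\rho_P(zx)=1$ for all $P$, so the idempotent $1-zx$ is nilpotent by Lemma~\ref{lem:nil}, and $zx=1$.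
\end{remark}

We use the lemma in the following form. If $\theta$ does not exist, the condition $\gamma\ne[\theta]$ holds for every class.

\begin{corollary}\label{cor:once}
Let $p$ be a prime, $s\in I$, and $\gamma\ne[\theta]$ a cyclic class. Then $s^{p^a}\in\gamma$ for at most one $a\ge0$.
\end{corollary}

\begin{proof}
If $s^{p^a},s^{p^b}\in\gamma$ with $a<b$, then $t=s^{p^a}\in I$ satisfies $t\sim t^{p^{b-a}}$. By Lemma~\ref{lem:return}, $t\sim\theta$, so $\gamma=[\theta]$.
\end{proof}

\section{Traces of $p^k$-th powers}\label{sec:powers}

Let $p$ be a prime. We need to expand $T\big((\sum_iy_i)^{p^k}\big)$ for a trace function $T$ exactly, not only modulo $p$. For $p=2$, $k=2$ and two summands, group the $16$ words of length $4$ in $a,b$ by rotation; $T$ is constant on each group, and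
\[
T\big((a+b)^4\big)=T(a^4)+T(b^4)+2\,T\big((ab)^2\big)+4\big(T(a^3b)+T(a^2b^2)+T(ab^3)\big).
\]
Modulo $2$ only fourth powers of letters remain, and modulo $4$ only these and the square of the word $ab$. In general, modulo $p^m$ only high powers of words from a finite list remain, and the list does not depend on $k$. This is what allows Corollary~\ref{cor:once} to be applied.

Let $X$ be a finite alphabet. A word of length $l$ in $X$ is \emph{primitive} if its $l$ rotations are distinct. For $j\ge0$ let $L_j$ be a set of representatives, up to rotation, of the primitive words of length $p^j$. It is a finite set depending only on $X$, $p$ and $j$, and $L_0=X$.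

\begin{lemma}\label{lem:necklace}
Let $T:\Lambda\to M$ be a trace function and $y_s\in\Lambda$ for $s\in X$. For a word $w=s_1\cdots s_l$ put $y_w=y_{s_1}\cdots y_{s_l}$. Then for all $k\ge0$
\[
T\Big(\Big(\sum_{s\in X}y_s\Big)^{p^k}\Big)=\sum_{j=0}^kp^j\sum_{w\in L_j}T\big(y_w^{\,p^{k-j}}\big).
\]
\end{lemma}

\begin{proof}
The left side is $\sum_vT(y_v)$ over all words $v$ of length $p^k$. The group $\mathbb Z/p^k$ acts on these words by rotation, and $T(y_v)$ is constant on orbits. An orbit has size $p^j$ for some $0\le j\le k$. If $v$ lies in an orbit of size $p^j$, its stabilizer is the subgroup of index $p^j$, so $v$ is fixed by rotation through $p^j$ places; this means $v=w^{p^{k-j}}$, where $w$ is the initial segment of length $p^j$. For any word $w$ of length $p^j$, the rotations of $w^{p^{k-j}}$ are the words $u^{p^{k-j}}$ with $u$ a rotation of $w$. Hence $w\mapsto w^{p^{k-j}}$ induces a bijection from $L_j$ to the set of orbits of size $p^j$, and the orbit of $w^{p^{k-j}}$ contributes $p^j\,T(y_w^{\,p^{k-j}})$.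
\end{proof}

\begin{corollary}\label{cor:cong}
Let $T:\Lambda\to M$ be a trace function and $a,b\in\Lambda$. Then for all $k\ge0$
\[
T\big((a+pb)^{p^k}\big)\equiv T\big(a^{p^k}\big)\pmod{p^{k+1}M}.
\]
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:necklace} with $X=\{1,2\}$, $y_1=a$, $y_2=pb$. The one-letter word $1\in L_0$ contributes $T(a^{p^k})$. Every other $w\in L_j$ contains the letter $2$, because the word $11\cdots1$ of length greater than one is not primitive. So $y_w\in p\Lambda$, and the contribution of $w$ lies in $p^{\,j+p^{k-j}}M$. Since $p^i\ge i+1$ for $i\ge0$, we have $j+p^{k-j}\ge k+1$.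
\end{proof}

Let $F$ be an algebraically closed field of characteristic $p$. We use the ring of Witt vectors $W=W(F)$ only through the following properties: $W$ is a discrete valuation ring of characteristic $0$ with maximal ideal $pW$ and residue field $W/pW=F$, so that $\bigcap_mp^mW=0$; and there is a map $\tau:F\to W$, the Teichm\"uller map, such that $\tau(\lambda)$ reduces to $\lambda$ modulo $p$, $\tau(\lambda\mu)=\tau(\lambda)\tau(\mu)$ and $\tau(0)=0$. For $N\in M_n(F)$ with eigenvalues $\lambda_1,\dots,\lambda_n$, counted with multiplicity, put
\[
\beta(N)=\sum_{i=1}^n\tau(\lambda_i)\in W .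
\]
This is a lift of $\operatorname{Tr}N$ to characteristic $0$ that depends only on the characteristic polynomial of $N$. It is not additive in $N$. The trace of a matrix over $W$ lifting $N$ is additive but depends on the lift. On high $p$-power powers the two agree to high precision.

\begin{lemma}\label{lem:teich}
If $M\in M_n(W)$ reduces to $N\in M_n(F)$ modulo $p$, then $\operatorname{Tr}(M^{p^a})\equiv\beta(N^{p^a})\pmod{p^{a+1}}$ for all $a\ge0$.
\end{lemma}

\begin{proof}
Write $N=GDG^{-1}$ with $G\in GL_n(F)$ and $D$ upper triangular with diagonal entries $\lambda_1,\dots,\lambda_n$. Lift $G$ to $\tilde G\in M_n(W)$; its determinant is nonzero modulo $p$, hence a unit of $W$, so $\tilde G\in GL_n(W)$. Lift $D$ to an upper triangular matrix $\tilde D$ with diagonal entries $\tau(\lambda_i)$, and put $M_0=\tilde G\tilde D\tilde G^{-1}$. Then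
\[
\operatorname{Tr}(M_0^{p^a})=\sum_i\tau(\lambda_i)^{p^a}=\sum_i\tau(\lambda_i^{p^a})=\beta(N^{p^a}).
\]
Both $M$ and $M_0$ reduce to $N$, so $M\in M_0+pM_n(W)$, and Corollary~\ref{cor:cong} for $T=\operatorname{Tr}$ finishes the proof.
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:key}

Let $e\in K[I]$ be an idempotent that is central in $A$.

\subsection*{Removing $\theta$ and choosing a representation}
Suppose $\theta$ exists. It is a central idempotent of $A$, and $e\theta$ is an idempotent in $K\theta$, so $e\theta\in\{0,\theta\}$. The element $e-e\theta=e(1-\theta)$ is a central idempotent in $K[I]$ that is killed by $\theta$, and if it is $0$, then $e\in\{0,\theta\}$. So it suffices to prove that $e=0$ under the extra assumption $e\theta=0$ (no assumption if $\theta$ does not exist).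

Suppose $e\ne0$. A nonzero idempotent is not nilpotent, so by (C3) there is $P\in\operatorname{Spec}Z$ with $e\notin P$. Let $\rho=\rho_P:A\to M_n(F)$, where $n=d(P)\ge1$ and $F$ is an algebraic closure of $k(P)\supseteq K$. This is a homomorphism of $K$-algebras. Here the centrality of $e$ is used: by (C2), $\rho(e)$ is the identity matrix, and therefore
\[
\rho(e)=1,\qquad\rho(\theta)=\rho(e\theta)=0 .
\]
Write $e=\sum_{s\in X}a_ss$ with $X\subseteq I$ finite and $a_s\in K$. We derive the contradiction $n=0$.

\subsection*{Characteristic $0$}
We claim that $r_\gamma(e)=0$ for every class $\gamma\ne[\theta]$. There is no Frobenius map on $K$, but the equation $e^2=e$ involves only the finitely many coefficients $a_s$, and these can be reduced modulo a prime without killing $r_\gamma(e)$. Suppose $c=r_\gamma(e)\ne0$ and let $R=\mathbb Z[a_s:s\in X]\subseteq K$, so that $c\in R$ and $e\in R[S]$. The ring $R[1/c]$ is nonzero and finitely generated. Recall that a field that is finitely generated as a ring is finite. So the quotient of $R[1/c]$ by a maximal ideal is a finite field $\kappa$, of some characteristic $p$, and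 we obtain a homomorphism $R\to\kappa$, $a\mapsto\bar a$, with $\bar c\ne0$. The image $\bar e=\sum_{s\in X}\bar a_ss$ of $e$ in $\kappa[S]$ is idempotent and $r_\gamma(\bar e)=\bar c$. Apply Lemma~\ref{lem:necklace} to the trace function $r_\gamma:\kappa[S]\to\kappa$ and $y_s=\bar a_ss$. Since $p=0$ in $\kappa$, only $j=0$ contributes, and for every $k\ge0$
\[
\bar c=r_\gamma(\bar e^{\,p^k})=\sum_{s\in X,\ s^{p^k}\in\gamma}\bar a_s^{\,p^k}.
\]
By Corollary~\ref{cor:once}, which is a statement about the monoid $S$ and holds for every prime $p$, each of the finitely many $s\in X$ occurs for at most one $k$. For large $k$ the sum is empty, so $\bar c=0$, a contradiction. This proves the claim.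

The map $T=\operatorname{Tr}\circ\rho:A\to F$ is a $K$-linear trace function. By (S3) and the claim,
\[
n=T(e)=\sum_\gamma r_\gamma(e)\,T(\gamma)=r_{[\theta]}(e)\operatorname{Tr}\rho(\theta)=0\quad\text{in }F,
\]
where the last term is absent if $\theta$ does not exist. This is impossible in characteristic $0$.

\subsection*{Characteristic $p$}
The same computation now gives only $p\mid n$, and the vanishing of the sums $r_\gamma(e)$ in $K$ carries too little information. In Example~\ref{ex:matrix} with $n=p$, the idempotent $e=\sum_ie_{ii}\neq 0$ has $r_\gamma(e)=0$ in $K$ for every class $\gamma$. Its lift $x=\sum_ie_{ii}$ to characteristic $0$ has $x^l=\sum_ie_{ii}+(p^l-p)\theta$, so $r_{[e_{11}]}(x^l)=p$ for all $l\ge1$, and the class $[e_{11}]$ is detected modulo $p^2$. We therefore lift the coefficients of $e$ to $W=W(F)$. We have no multiplicative lift of $\rho$ to matrices over $W$, so we cannot take the trace of a lifted representation. Instead we lift each matrix $\rho(s)$ separately, expand once in $W[S]$ and once in $M_n(W)$ by Lemma~\ref{lem:necklace}, and match the two expansions word by word with the help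 of $\beta$.

Choose $x_s\in W$ lifting $a_s\in K\subseteq F$, and put $x=\sum_{s\in X}x_ss\in W[S]$. Regard $X$ as an alphabet. For a nonempty word $w=s_1\cdots s_l$ let $\bar w\in I$ be its product in $S$ and $x_w=x_{s_1}\cdots x_{s_l}\in W$. Fix $m\ge1$.

\emph{Step 1: the sums $r_\gamma(x^{p^k})$ stabilize modulo $p^m$.} The element $x$ reduces to the idempotent $e\in F[S]$, so $x^p=x+py$ with $y\in W[S]$. By Corollary~\ref{cor:cong}, for every class $\gamma$,
\[
r_\gamma(x^{p^{k+1}})=r_\gamma\big((x+py)^{p^k}\big)\equiv r_\gamma(x^{p^k})\pmod{p^{k+1}} .
\]
So the residue $c_\gamma\in W/p^mW$ of $r_\gamma(x^{p^k})$ is the same for all $k\ge m-1$. Apply Lemma~\ref{lem:necklace} with $T=r_\gamma$ and $y_s=x_ss$, for which $y_w^{\,l}=x_w^{\,l}\,\bar w^{\,l}$. The terms with $j\ge m$ vanish modulo $p^m$, so for all $k\ge m-1$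
\begin{equation}\label{eq:star}
c_\gamma\equiv\sum_{j<m}p^j\sum_{w\in L_j,\ \bar w^{\,p^{k-j}}\in\gamma}x_w^{\,p^{k-j}}\pmod{p^m}.
\end{equation}

\emph{Step 2: $c_\gamma=0$ for every class $\gamma\ne[\theta]$.} The set $\bigcup_{j<m}L_j$ is finite and independent of $k$. By Corollary~\ref{cor:once}, applied to $\bar w\in I$, each word $w$ in this set occurs in \eqref{eq:star} for at most one $k$. For large $k$ the right side of \eqref{eq:star} is an empty sum.

\emph{Step 3: $n\equiv0\pmod{p^m}$.} Choose $M_s\in M_n(W)$ lifting $\rho(s)$ for $s\in X$. Put $E=\sum_{s\in X}x_sM_s$, and $M_w=M_{s_1}\cdots M_{s_l}$ for $w=s_1\cdots s_l$; the matrix $M_w$ lifts $\rho(\bar w)$. Fix $k\ge m-1$. Since $E$ reduces to $\rho(e)=1$, Corollary~\ref{cor:cong} gives $\operatorname{Tr}(E^{p^k})\equiv\operatorname{Tr}(1)=n$ modulo $p^{k+1}$, hence modulo $p^m$. Lemma~\ref{lem:necklace} with $T=\operatorname{Tr}$ and $y_s=x_sM_s$ gives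
\[
n\equiv\sum_{j<m}p^j\sum_{w\in L_j}x_w^{\,p^{k-j}}\operatorname{Tr}\big(M_w^{\,p^{k-j}}\big)\pmod{p^m}.
\]
By Lemma~\ref{lem:teich} with $a=k-j$, we may replace $\operatorname{Tr}(M_w^{\,p^{k-j}})$ by $\beta(\rho(\bar w^{\,p^{k-j}}))$; the error, after multiplication by $p^j$, is divisible by $p^{\,j+(k-j)+1}=p^{k+1}$. By (S2), $\beta(\rho(t))$ depends only on the class $\gamma$ of $t\in S$; call it $\beta(\gamma)$. Grouping the words $w$ by the class of $\bar w^{\,p^{k-j}}$ and using \eqref{eq:star}, we obtain
\[
n\equiv\sum_\gamma\beta(\gamma)\sum_{j<m}p^j\sum_{w\in L_j,\ \bar w^{\,p^{k-j}}\in\gamma}x_w^{\,p^{k-j}}\equiv\sum_\gamma\beta(\gamma)\,c_\gamma\pmod{p^m},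
\]
with finitely many classes occurring. For $\gamma\ne[\theta]$ the term vanishes by Step 2, and for $\gamma=[\theta]$ it vanishes because $\beta([\theta])=\beta(\rho(\theta))=\beta(0)=0$.

Since $m$ was arbitrary, $n\in\bigcap_mp^mW=0$, and $W$ has characteristic $0$. So $n=0$, a contradiction. This proves Proposition~\ref{prop:key}, and with it Theorem~\ref{thm:main}. \qed

\section{Consequences for idempotent-free monoids}\label{sec:cons}

We keep the notation $A=K[S]$, $Z=Z(A)$, $C=Z(K[U])$, $J=K[S\setminus U]$.

\begin{corollary}\label{cor:structure}
Let $S$ be idempotent-free and $K[S]$ Azumaya. Then: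
\begin{itemize}
\item[(a)] $C\subseteq Z$ and $A\cong Z\otimes_CK[U]$;
\item[(b)] every central idempotent of $A$ lies in $C+K\theta$;
\item[(c)] $st\in U'ts$ for all $s,t\in S$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) This is Lemma~\ref{lem:sub}, which applies by Theorem~\ref{thm:main}.

(b) Let $e\in Z$ be idempotent and $f=\pi(e)$. Then $f$ is an idempotent in $C$ by \eqref{eq:quot}, so $f\in Z$ by (a). The central idempotents $e(1-f)$ and $f(1-e)$ both have image $f(1-f)=0$ under $\pi$, so they lie in $J$. By Proposition~\ref{prop:key} they lie in $\{0,\theta\}$, and $e-f=e(1-f)-f(1-e)\in K\theta$.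

(c) By Theorem~\ref{thm:DJ}, $|U'|$ is finite and invertible in $K$, so we can form the idempotent $\varepsilon=|U'|^{-1}\sum_{u\in U'}u$. As $U'$ is normal in $U$, we have $\varepsilon\in C$, hence $\varepsilon\in Z$ by (a). The algebra $\varepsilon K[U]\cong K[U/U']$ is commutative, so $\varepsilon A=Z\,\varepsilon K[U]$ is commutative, and $\varepsilon st=(\varepsilon s)(\varepsilon t)=(\varepsilon t)(\varepsilon s)=\varepsilon ts$. For $v\in S$, the coefficient in $\varepsilon v$ of each element of the orbit $U'v$ is $|G_v|/|U'|$, where $G_v=\{u\in U':uv=v\}$. The order of the subgroup $G_v$ divides $|U'|$, so this coefficient is nonzero in $K$, and the support of $\varepsilon v$ is $U'v$. Hence $U'st=U'ts$.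
\end{proof}

\begin{corollary}\label{cor:abelian}
Let $S$ be idempotent-free with $U$ abelian (for example trivial). Then $K[S]$ is Azumaya if and only if $S$ is commutative.
\end{corollary}

\begin{proof}
If $A$ is Azumaya, then $A=ZK[U]$ with $K[U]$ commutative, so $A$ is commutative. Conversely, a commutative ring is Azumaya.
\end{proof}

Condition (3) can be read off from $S$. For $s\in S$ let $\mathrm{Cl}_U(s)=\{usu^{-1}:u\in U\}$ be its $U$-conjugacy class.

\begin{corollary}\label{cor:criterion}
Let $S$ be idempotent-free. Then $K[S]$ is Azumaya if and only if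
\begin{itemize}
\item[(i)] $[U:Z(U)]<\infty$, and $|U'|$ is finite and invertible in $K$;
\item[(ii)] all classes $\mathrm{Cl}_U(s)$ are finite, and $\sum_{s'\in\mathrm{Cl}_U(s)}s't=\sum_{s'\in\mathrm{Cl}_U(s)}ts'$ in $K[S]$ for all $s,t\in S$.
\end{itemize}
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:main} we may replace (1) by (3), and by Theorem~\ref{thm:DJ} condition (i) says that $K[U]$ is Azumaya. An element of $A$ commutes with $U$ if and only if its coefficients are constant on $U$-conjugacy classes. As supports are finite, $C_A(U)$ is spanned by the sums over the finite classes. If (i) and (ii) hold, these sums are central, so $C_A(U)=Z$ and (3) holds. Conversely, assume (3). Then (i) holds, and $Z(U)\subseteq C_A(U)=Z$, so $Z(U)$ acts trivially on $S$ by conjugation. Each class therefore has at most $[U:Z(U)]$ elements, and its sum lies in $C_A(U)=Z$, which is (ii).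
\end{proof}

If $S$ has a zero $\theta\ne1$, then $K\theta$ is an ideal of $K[S]$, and $K_0[S]=K[S]/K\theta$ is the \emph{contracted} semigroup algebra, in which $\theta$ is identified with $0$. Since $\theta\notin U$, the map $K[U]\to K_0[S]$ is injective, and we regard $K[U]$ as a subalgebra of $K_0[S]$.

\begin{corollary}\label{cor:contracted}
If $S$ has a zero $\theta\ne1$, then Theorem~\ref{thm:main} holds with $K[S]$ replaced by $K_0[S]$.
\end{corollary}

\begin{proof}
Lemma~\ref{lem:sub} gives (2)$\Leftrightarrow$(3)$\Rightarrow$(1) for $K_0[S]$. The central idempotent $\theta$ satisfies $A\theta=K\theta$, so $A=K\theta\times A(1-\theta)$, and $x\mapsto x(1-\theta)$ induces an isomorphism $K_0[S]\cong A(1-\theta)$ that carries $K[U]$ to $K[U](1-\theta)$. By (A5), $A$ is Azumaya if and only if $K_0[S]$ is. If $S$ is idempotent-free and $K_0[S]$ is Azumaya, Theorem~\ref{thm:main} gives that $K[U]$ is Azumaya and $A=ZK[U]$. Multiplying by $1-\theta$ yields $A(1-\theta)=Z(1-\theta)\cdot K[U](1-\theta)$, and $Z(1-\theta)$ is the center of $A(1-\theta)$. This is (2) for $K_0[S]$.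
\end{proof}

\section{Monoids with finitely many idempotents, all central}\label{sec:central}

Example~\ref{ex:matrix} fails through non-central idempotents. Central idempotents are harmless, at least when there are finitely many, provided that the group $U$ is replaced by the union of the groups attached to all idempotents. Let $E$ be the set of idempotents of a monoid $S$ and suppose that every $e\in E$ commutes with every element of $S$. For $e\in E$ the set $eS$ is a monoid with identity $e$; let $H_e$ be its group of units, and $H=\bigcup_{e\in E}H_e$. If $g\in H_e$ and $h\in H_f$, with inverses $g^{-1}\in H_e$ and $h^{-1}\in H_f$, then $gh\in efS$ and $gh\cdot h^{-1}g^{-1}=ef=h^{-1}g^{-1}\cdot gh$. So $H_eH_f\subseteq H_{ef}$, and $H$ is a submonoid of $S$ containing $E$.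

\begin{theorem}\label{thm:central}
Let $S$ be a monoid whose set $E$ of idempotents is finite and central. Then the following are equivalent:
\begin{itemize}
\item[(1)] $K[S]$ is Azumaya;
\item[(2)] $K[S]=Z(K[S])K[H]$ and $K[H]$ is Azumaya;
\item[(3)] $C_{K[S]}(H)=Z(K[S])$ and $K[H]$ is Azumaya.
\end{itemize}
Moreover $K[H]\cong\prod_{e\in E}K[H_e]$.
\end{theorem}

For idempotent-free $S$ we have $E\subseteq\{1,\theta\}$ and $H\subseteq U\cup\{\theta\}$. As $\theta$ is central and $K[U\cup\{\theta\}]\cong K[U]\times K$, the three conditions become those of Theorem~\ref{thm:main}.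

\begin{proof}
Let $A=K[S]$. The equivalence (2)$\Leftrightarrow$(3) is Lemma~\ref{lem:sub} with $B=K[H]$. For (1)$\Leftrightarrow$(2) we split $A$ into a product indexed by $E$ whose factors are algebras, ordinary or contracted, of idempotent-free monoids.

\emph{Orthogonal idempotents.} The set $E$ is closed under products and partially ordered by $f\le e\Leftrightarrow ef=f$, with largest element $1$. The elements of $E$ are central idempotents of $A$ but are not orthogonal, so we subtract from each $e$ what lies below it:
\[
\hat e=e\prod_{f<e}(e-f).
\]
For instance, if $E=\{1,f,g,fg\}$ has four elements, then $\hat1=1-f-g+fg$, $\hat f=f-fg$, $\hat g=g-fg$ and $\widehat{fg}=fg$. In general $\hat e$ is a product of central idempotents, so it is a central idempotent with $\hat ee=\hat e$ and $\hat e(e-g)=\hat e$ for $g<e$. For $f\in E$ we have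
\begin{equation}\label{eq:hat}
f\hat e=\hat e\ \text{ if }f\ge e,\qquad f\hat e=0\ \text{ if }f\not\ge e .
\end{equation}
Indeed, if $f\ge e$ then $f\hat e=fe\hat e=e\hat e=\hat e$. If $f\not\ge e$, then $g=ef$ satisfies $g<e$ and $gf=g$, so $\hat ef=\hat e(e-g)f=\hat e(g-g)=0$. For $e\ne f$ we have $f\not\ge e$ or $e\not\ge f$; in the first case $\hat e\hat f=\hat ef\hat f=0$, and the second case is the first with $e$ and $f$ exchanged. Expanding the product shows that $\hat e-e$ lies in the span of $\{g\in E:g<e\}$. In particular $\hat e\ne0$, and by induction along the finite order $e=\sum_{f\le e}c_f\hat f$ with $c_f\in K$. Multiplying by $\hat f$ for $f\le e$ and using \eqref{eq:hat} gives $\hat f=c_f\hat f$, so $c_f=1$. Thus $e=\sum_{f\le e}\hat f$. For $e=1$ this is a decomposition of $1$ into orthogonal central idempotents, so $A=\prod_eA\hat e$ and $Z(A)=\prod_eZ(A\hat e)$.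

\emph{The factor $A\hat e$.} Let $L_e=\bigcup_{f<e}fS$, an ideal of $eS$, empty if $e$ is minimal. The element $e-\hat e$ lies in the span of $\{g\in E:g<e\}\subseteq L_e$, so $K[eS](e-\hat e)\subseteq K[L_e]$. Conversely, for $f<e$ we have $f(e-\hat e)=f$ by \eqref{eq:hat}, so $fs=fs(e-\hat e)$ for $s\in S$. Hence $K[eS](e-\hat e)=K[L_e]$. Since $A\hat e=Ae\hat e=K[eS]\hat e$, the map $x\mapsto x\hat e$ induces an isomorphism
\[
K[eS]/K[L_e]\cong A\hat e .
\]
If $L_e=\emptyset$, put $T_e=eS$, so that $A\hat e\cong K[T_e]$. If $L_e\ne\emptyset$, let $T_e=eS/L_e$ be the Rees quotient, obtained from $eS$ by collapsing $L_e$ to a single zero element, so that $A\hat e\cong K_0[T_e]$. We have $e\notin L_e$, since $e\in fS$ with $f<e$ would give $e=fe=f$. So $T_e$ is a monoid with identity $e$, different from the zero in the second case. An idempotent of $T_e$ other than the collapsed zero is an element $g\in E\cap eS$ outside $L_e$. It satisfies $g\le e$, and $g<e$ would give $g\in gS\subseteq L_e$; so $g=e$, and $T_e$ is idempotent-free. The group $H_e$ is disjoint from $L_e$, because $L_e$ is an ideal of $eS$ not containing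 $e$, and an equation $xy=yx=e$ in $T_e$ holds in $eS$. So the group of units of $T_e$ is $H_e$, and $x\mapsto x\hat e$ is injective on $K[H_e]$. By Theorem~\ref{thm:main} and Corollary~\ref{cor:contracted},
\begin{equation}\label{eq:factor}
A\hat e\text{ is Azumaya}\iff K[H_e]\text{ is Azumaya and }A\hat e=Z(A\hat e)\,K[H_e]\hat e .
\end{equation}

\emph{The subalgebra $K[H]$.} Since $E\subseteq H$, all $\hat e$ lie in $K[H]$, and $K[H]=\prod_eK[H]\hat e$. Let $h\in H_f$, so $h=hf$. By \eqref{eq:hat}, $h\hat e=0$ if $f\not\ge e$. If $f\ge e$, then $h\hat e=(he)\hat e$ with $he\in H_fH_e\subseteq H_e$. Hence $K[H]\hat e=K[H_e]\hat e\cong K[H_e]$, which proves the last assertion of the theorem.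

\emph{Conclusion.} By (A5), $A$ is Azumaya if and only if every $A\hat e$ is, and $K[H]$ is Azumaya if and only if every $K[H_e]$ is. Moreover $Z(A)K[H]=\prod_eZ(A\hat e)\,K[H_e]\hat e$, so $A=Z(A)K[H]$ if and only if $A\hat e=Z(A\hat e)\,K[H_e]\hat e$ for every $e$. Now \eqref{eq:factor} gives (1)$\Leftrightarrow$(2).
\end{proof}

\begin{thebibliography}{9}

\bibitem{AG} Auslander and Goldman, \emph{The Brauer group of a commutative ring}, 1960.

\bibitem{ASA} \emph{Azumaya semigroup algebras},\\
\texttt{http://math.usm.my/bulletin/pdf/acceptedpapers/2013-04-098-R1.pdf}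

\bibitem{DI} DeMeyer and Ingraham, \emph{Separable Algebras over Commutative Rings}.

\bibitem{DJ} DeMeyer and Janusz, Trans. AMS \textbf{279} (1983).

\bibitem{KO} Knus and Ojanguren, LNM 389.

\end{thebibliography}
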